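\title{The $\bar\partial$-Neumann operator on a domain of finite type\\ need not map $L^\infty$ to $L^\infty$}

\begin{abstract}
For every $n\ge3$ we construct a bounded pseudoconvex domain of finite type in $\mathbb C^n$, with polynomial defining function, whose $\bar\partial$-Neumann operator $N$ on $(0,1)$-forms does not map $L^\infty$ into $L^\infty$, and hence does not map $L^\infty$ into any H\"older class $\Lambda^\delta(\bar\Omega)$ with $\delta>0$. In $\mathbb C^3$ one such domain is $|z_3|^2+|z_1|^{64}+|z_1|^8|z_2|^2+|z_2|^4<1$. The same family shows that $p=2$ is the only exponent for which $N$ is $L^p$-bounded on all domains of finite type in $\mathbb C^n$, $n\ge3$, although on each such domain $N$ is bounded on $L^p$ for $p$ near $2$. The proof reduces $N$ to the Bergman projection and then, by rotational symmetry, to a projection in one variable with a weight that behaves like a negative power of $|z_1|$.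
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\Omega=\{\rho<0\}\subset\mathbb C^n$ be a bounded domain with $C^\infty$ boundary, where $\rho$ is smooth and $d\rho\ne0$ on $\partial\Omega$. We assume that $\Omega$ is pseudoconvex: at each boundary point $\sum\rho_{z_j\bar z_l}v_j\bar v_l\ge0$ whenever $\sum\rho_{z_j}v_j=0$. This holds in particular when $\rho$ is plurisubharmonic.

\subsection*{The Neumann operator}
The pointwise norm of a $(0,1)$-form $f=\sum f_j\,d\bar z_j$ is given by $|f|^2=\sum|f_j|^2$. We write $\|f\|_p$ for the $L^p(\Omega)$ norm of $|f|$ with respect to Lebesgue measure, $\langle\cdot,\cdot\rangle$ for the $L^2$ inner product, and $p'$ for the exponent conjugate to $p$. The operator $\bar\partial$ acts in the sense of distributions, and $\operatorname{Dom}\bar\partial$ consists of the $L^2$ forms $u$ with $\bar\partial u\in L^2$. Its Hilbert space adjoint is $\bar\partial^*$: a form $u\in L^2$ lies in $\operatorname{Dom}\bar\partial^*$, with $\bar\partial^*u=v\in L^2$, when $\langle u,\bar\partial\chi\rangle=\langle v,\chi\rangle$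 for all $\chi\in\operatorname{Dom}\bar\partial$. The complex Laplacian on $(0,1)$-forms is $\Box=\bar\partial\bar\partial^*+\bar\partial^*\bar\partial$, defined on those $u\in\operatorname{Dom}\bar\partial\cap\operatorname{Dom}\bar\partial^*$ with $\bar\partial u\in\operatorname{Dom}\bar\partial^*$ and $\bar\partial^*u\in\operatorname{Dom}\bar\partial$. On a bounded pseudoconvex domain $\Box$ has a bounded inverse $N$ on $L^2$, the $\bar\partial$-\emph{Neumann operator}. For $u,v\in\operatorname{Dom}\Box$,
\begin{equation}\label{eq:energy}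
\langle\Box u,v\rangle=\langle\bar\partial u,\bar\partial v\rangle+\langle\bar\partial^*u,\bar\partial^*v\rangle=\langle u,\Box v\rangle ,
\end{equation}
and taking $u=Nf$, $v=Ng$ shows that $N$ is self-adjoint. Finally, $P$ denotes the \emph{Bergman projection}, the orthogonal projection of $L^2(\Omega)$ onto the holomorphic functions in $L^2(\Omega)$, which form the kernel of $\bar\partial$ on functions.

Inside $\Omega$, the operator $\Box$ acts on each coefficient as $-\frac14\Delta$. So if $f$ is bounded, interior elliptic regularity puts $Nf$ in $C^{1,\delta}$ on compact subsets of $\Omega$ for every $\delta<1$, and only the behavior at the boundary is in doubt. There the condition $u\in\operatorname{Dom}\bar\partial^*$ reads, for $u\in C^1(\bar\Omega)$, $\sum u_j\rho_{z_j}=0$ on $\partial\Omega$. For $n=1$ this says $u=0$ on $\partial\Omega$, so $N$ is four times the Green operator of the Dirichlet problem and maps $L^\infty$ to $C^{1,\delta}(\bar\Omega)$. For $n\ge2$ only one component of $u$ is required to vanish, and how much $N$ smooths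 depends on the complex geometry of $\partial\Omega$.

\subsection*{Finite type}
The relevant geometry is the order of contact of $\partial\Omega$ with complex curves. The \emph{D'Angelo type} of $\partial\Omega$ at $p\in\partial\Omega$ is
\[
\sup_\gamma\ \frac{\operatorname{ord}(\rho\circ\gamma)}{\operatorname{ord}(\gamma-p)},
\]
where $\gamma:(\mathbb C,0)\to(\mathbb C^n,p)$ runs over nonconstant holomorphic germs and $\operatorname{ord}$ is the order of vanishing at $0$. The domain is \emph{of finite type} if the type is finite at every boundary point. For example, on $\{|z_2|^2+|z_1|^{2M}<1\}$ the curve $\gamma(\zeta)=(\zeta,1)$ has $\rho\circ\gamma=|\zeta|^{2M}$, so the type at $(0,1)$ is at least $2M$; and a boundary that contains a holomorphic disc has infinite type along it. By Catlin's theorem \cite{Catlin}, on a bounded smooth pseudoconvex domain of finite type there is $\varepsilon\in(0,\frac12]$ such that the subelliptic estimate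
\begin{equation}\label{eq:subelliptic}
\|u\|_{H^\varepsilon}^2\le C\big(\|\bar\partial u\|_2^2+\|\bar\partial^*u\|_2^2+\|u\|_2^2\big)
\end{equation}
holds for $(0,1)$-forms $u\in\operatorname{Dom}\bar\partial\cap\operatorname{Dom}\bar\partial^*$, where $H^\varepsilon$ is the $L^2$-Sobolev space of order $\varepsilon$ on $\Omega$. So on a domain of finite type $N$ gains a fraction of a derivative in the $L^2$ scale. One would guess that some fraction of a derivative is also gained when sizes are measured in the supremum norm. Let $\Lambda^\delta(\bar\Omega)$ be the H\"older class of order $\delta$ on $\bar\Omega$. The following question is posed in \cite{Problem}.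

\medskip
\noindent\textbf{Question.} \emph{Let $\Omega$ be a bounded smooth pseudoconvex domain of finite type in $\mathbb C^n$, $n\ge3$. Is there $\delta>0$ such that $Nf$ has coefficients in $\Lambda^\delta(\bar\Omega)$ whenever the $(0,1)$-form $f$ has coefficients in $L^\infty(\Omega)$?}
\medskip

The answer is no in general: $Nf$ need not even be bounded.

\subsection*{Results}
Let $n\ge3$ and $m=n-2\ge1$, and write $z=(x,y,w)\in\mathbb C\times\mathbb C^m\times\mathbb C$. For integers $s\ge1$, $L\ge2$, $M\ge1$ put
\begin{equation}\label{eq:domain}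
\rho=|w|^2+|x|^{2M}+|x|^{2s}|y|^2+\sum_{j=1}^m|y_j|^{2L}-1,\qquad\Omega_{s,L,M}=\{\rho<0\}.
\end{equation}

\begin{theorem}\label{thm:A}
For every $n\ge3$, the domain $\Omega=\Omega_{4,2,32}\subset\mathbb C^n$ is a smoothly bounded pseudoconvex domain of finite type, and $N$ does not map $L^\infty$ to $L^\infty$. A fortiori, $N$ does not map $L^\infty$ to $\Lambda^\delta(\bar\Omega)$ for any $\delta>0$.
\end{theorem}

For $n=3$ this is the domain $|z_3|^2+|z_1|^{64}+|z_1|^8|z_2|^2+|z_2|^4<1$.

Varying the parameters gives more. The operators $N$, $\bar\partial^*N$ and $P$ are defined on $L^2$, which does not contain $L^p$ when $p<2$, so we use the following convention: $T$ is \emph{bounded} $L^p\to L^q$ if $\|Tf\|_q\le C\|f\|_p$ for all bounded measurable $f$. For $\alpha=\ell+\beta$ with $\ell\ge0$ an integer and $0\le\beta<1$, the H\"older space $C^\alpha(\bar\Omega)$ consists of the functions whose derivatives of order at most $\ell$ are continuous on $\bar\Omega$ and, if $\beta>0$, whose derivatives of order $\ell$ are H\"older continuous with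 exponent $\beta$.

\begin{theorem}\label{thm:B}
Let $n\ge3$.
\begin{enumerate}
\item[(1)] If $p,q\in[1,\infty]$ satisfy
\[
\frac{n-1}q<\frac{n-2}2+\frac1p\qquad\text{or the dual condition}\qquad\frac{n-1}{p'}<\frac{n-2}2+\frac1{q'},
\]
then there is a bounded pseudoconvex domain of finite type in $\mathbb C^n$ (one of the $\Omega_{s,L,M}$) on which $N$ is not bounded $L^p\to L^q$. Under the first condition the same domain also works for $\bar\partial^*N$ and for $P$. In particular, for each $q>\frac{2(n-1)}{n-2}$ there is such a domain on which $N$ does not map $L^\infty$ to $L^q$.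
\item[(2)] For each $p_0>2$ there is a single such domain on which $N$ is not bounded $L^p\to L^p$ for any $p\in[1,\infty]\setminus(p_0',p_0)$.
\item[(3)] For each $0\le\alpha<\frac{n-2}2$ there is such a domain on which $N$ does not map $C^\alpha(\bar\Omega)$ into $L^\infty$.
\item[(4)] Conversely, on every bounded smooth pseudoconvex domain of finite type there is $p_1>2$ such that $N$ is bounded $L^p\to L^p$ for $p_1'\le p\le p_1$.
\end{enumerate}
\end{theorem}

By (2) and (4), $p=2$ is the only exponent for which $N$ is $L^p$-bounded on all domains of finite type in $\mathbb C^n$, $n\ge3$. On each fixed domain boundedness holds in a neighborhood of $2$, but the size of this neighborhood has no uniform lower bound.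

Section~\ref{sec:reduction} reduces lower bounds for $N$ to lower bounds for $P$. Section~\ref{sec:model} shows, on a weighted disc, how a Bergman projection can magnify the supremum norm. Section~\ref{sec:domains} shows that the weight of that model appears on $\Omega_{s,L,M}$, Section~\ref{sec:estimate} carries out the estimate there, and Section~\ref{sec:proofs} chooses the parameters. Catlin's theorem is used only for Theorem~\ref{thm:B}(4).

\section{From the Neumann operator to the Bergman projection}\label{sec:reduction}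

We first dispose of two points of functional analysis: a mapping property of $N$ is the same as an estimate, and estimates for $N$ come in dual pairs.

\begin{lemma}\label{lem:soft}
Let $p,q\in[1,\infty]$.
\begin{enumerate}
\item[(a)] Let $X$ be the space of $(0,1)$-forms with coefficients in $L^p$, $p\ge2$, or in $C^\alpha(\bar\Omega)$. If $Nf\in L^q$ for every $f\in X$, then $\|Nf\|_q\le C\|f\|_X$ for all $f\in X$.
\item[(b)] $N$ is bounded $L^p\to L^q$ if and only if it is bounded $L^{q'}\to L^{p'}$.
\end{enumerate}
\end{lemma}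

\begin{proof}
(a) Since $\Omega$ is bounded, the Banach space $X$ embeds continuously in $L^2$. Suppose $f_j\to f$ in $X$ and $Nf_j\to g$ in $L^q$. Then $f_j\to f$ in $L^2$, so $Nf_j\to Nf$ in $L^2$. A subsequence converges almost everywhere both to $g$ and to $Nf$, so $g=Nf$. The closed graph theorem gives the estimate.

(b) For $h\in L^2$, the norm $\|h\|_q\in[0,\infty]$ equals the supremum $S$ of $|\langle h,g\rangle|$ over bounded $g$ with $\|g\|_{q'}\le1$. Indeed, $S\le\|h\|_q$ by H\"older's inequality. If $q<\infty$, let $g_j=|h|^{q-2}h$ on $\{0<|h|\le j\}$ and $g_j=0$ elsewhere, and let $I_j=\int_{\{|h|\le j\}}|h|^q$; then $\langle h,g_j\rangle=I_j$ and $\|g_j\|_{q'}\le I_j^{1/q'}$, so $S\ge I_j^{1/q}\to\|h\|_q$. If $q=\infty$ and $A=\{|h|>\lambda\}$ has positive measure $|A|$ for some $\lambda\ge0$, then $g=|A|^{-1}h/|h|$ on $A$, $g=0$ elsewhere, gives $S>\lambda$. Hence $N$ is bounded $L^p\to L^q$ if and only if $|\langle Nf,g\rangle|\le C\|f\|_p\|g\|_{q'}$ for all bounded $f,g$. Since $\langle Nf,g\rangle=\langle f,Ng\rangle$, this condition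 is unchanged when $(p,q)$ is replaced by $(q',p')$.
\end{proof}

To prove that $N$ is unbounded we need forms $f,g$ for which $\langle Nf,g\rangle$ can be computed, although $Nf$ itself is not explicit. The way out is to take both forms $\bar\partial$-exact: then only $\bar\partial^*Nf$ enters, and it is expressed by the Bergman projection.

\begin{lemma}\label{lem:NP}
For $\psi,\chi\in C^\infty(\bar\Omega)$ we have $\bar\partial^*N\bar\partial\psi=\psi-P\psi$. If moreover $\langle\psi,\chi\rangle=0$, then
\begin{equation}\label{eq:three}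
\langle N\bar\partial\psi,\bar\partial\chi\rangle=\langle\bar\partial^*N\bar\partial\psi,\chi\rangle=-\langle P\psi,\chi\rangle .
\end{equation}
\end{lemma}

\begin{proof}
Let $u=N\bar\partial\psi\in\operatorname{Dom}\Box$, so that $\bar\partial\bar\partial^*u+\bar\partial^*\bar\partial u=\bar\partial\psi$. The form $v=\bar\partial^*\bar\partial u$ equals $\bar\partial(\psi-\bar\partial^*u)$, so $\bar\partial v=0$ and $v\in\operatorname{Dom}\bar\partial$. Since $\bar\partial u\in\operatorname{Dom}\bar\partial^*$, we get $\|v\|_2^2=\langle\bar\partial^*\bar\partial u,v\rangle=\langle\bar\partial u,\bar\partial v\rangle=0$. Thus $\psi-\bar\partial^*u$ is holomorphic. On the other hand $\langle\bar\partial^*u,h\rangle=\langle u,\bar\partial h\rangle=0$ for every holomorphic $h\in L^2$. So $\psi=(\psi-\bar\partial^*u)+\bar\partial^*u$ is the orthogonal decomposition that defines $P$, and $\bar\partial^*u=\psi-P\psi$. Finally $\langle u,\bar\partial\chi\rangle=\langle\bar\partial^*u,\chi\rangle=\langle\psi,\chi\rangle-\langle P\psi,\chi\rangle$.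
\end{proof}

The task is now to find functions $\psi,\chi$ with disjoint supports for which $|\langle P\psi,\chi\rangle|$ is much larger than $\|\bar\partial\psi\|_p\|\bar\partial\chi\|_{q'}$.

\section{A model: the disc with a truncated power weight}\label{sec:model}

The mechanism is visible in one variable. Let $\mathbb D$ be the unit disc with coordinate $x=re^{i\theta}$, let $\sigma\ge1$ be an integer and $0<\tau\le\frac12$, and consider the weight
\[
\omega(r)=\min(r^{-2\sigma},\tau^{-2\sigma}).
\]
Let $P_\omega$ be the orthogonal projection of $L^2(\mathbb D,\omega\,dA)$ onto its holomorphic functions. The weight is radial, so the monomials form an orthogonal basis of that subspace. The function $\psi=e^{i\sigma\theta}\mathbf 1_{\{\tau<r<2\tau\}}$ is orthogonal to $x^j$ for $j\ne\sigma$, and therefore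
\[
P_\omega\psi=\lambda x^\sigma,\qquad\lambda=\frac{\int_\tau^{2\tau}r^{\sigma}\,r^{-2\sigma}\,r\,dr}{\int_0^1r^{2\sigma}\,\omega(r)\,r\,dr}.
\]

\begin{example}\label{ex:model}
Take $\sigma=3$. The numerator is $\int_\tau^{2\tau}r^{-2}\,dr=\frac1{2\tau}$. The denominator is $\tau^{-6}\int_0^\tau r^7\,dr+\int_\tau^1r\,dr=\frac12-\frac38\tau^2\le\frac12$. So $\|\psi\|_\infty=1$ while $\|P_\omega\psi\|_\infty=\lambda\ge1/\tau$. Without the weight, the same computation gives $\lambda=\int_\tau^{2\tau}r^4\,dr\big/\int_0^1r^7\,dr=\frac{248}5\tau^5$, which tends to $0$.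
\end{example}

In this section and the next, $A\approx B$ means that $A/B$ lies between two positive constants independent of $\tau$ (and, later, of $k$). For general $\sigma$ the denominator lies between $\frac38$ and $\frac12$, because $r^{2\sigma}\omega\le1$ with equality for $r\ge\frac12$, and the numerator is $\tau^{2-\sigma}\int_1^2u^{1-\sigma}\,du$. So $\lambda\approx\tau^{2-\sigma}$, and $\sigma=3$ is the first case of growth. The reason for the growth is that the weight is very large near $r=\tau$: a function of size $1$ there has weighted $L^2$ norm $\approx\tau^{1-\sigma}$. The projection passes a fraction $\approx\tau$ of this norm to the monomial $x^\sigma$, for which $|x^\sigma|^2\omega=1$ on $\tau<r<1$, so that its weighted $L^2$ norm and its supremum norm are both $\approx1$. There is no conflict with $L^2$ boundedness, but there is with $L^p$ boundedness for large $p$. In $L^p(\omega\,dA)$ we have $\|\psi\|\approx\tau^{(2-2\sigma)/p}$, while the annulus $\frac12<r<1$ bounds $\|x^\sigma\|$ below by a constant. Hence the norm of $P_\omega$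 on $L^p(\omega\,dA)$ is at least
\begin{equation}\label{eq:modelgain}
c\,\tau^{-\left(\sigma-2-\frac{2\sigma-2}p\right)},
\end{equation}
which is unbounded as $\tau\to0$ when $p>\frac{2\sigma-2}{\sigma-2}$. This threshold decreases to $2$ as $\sigma\to\infty$, which is the source of Theorem~\ref{thm:B}(2).

Two things separate the model from the theorems. First, each $P_\omega$ is a different operator, and we need one domain that contains the model for a sequence $\tau_k\to0$. This is achieved by restricting $P$ to the functions $w^kg(x)$: integrating $|w|^{2k}$ over the variables $y$ and $w$ leaves a weight in $x$ that depends on $k$. It will be comparable to a multiple of $\min(r^{-2\sigma},t^{-2\sigma})$ on a disc $r\le R$, so that $\tau=t/R$, where now both $t$ and $R$ tend to $0$. Second, for $N$ the test data are $\bar\partial\psi$ and $\bar\partial\chi$. Here $\psi$ is a smoothed version of the function above and varies on the scale $t$, while $\chi$ must detect $x^\sigma$ where it is largest and varies on the scale $R$. Differentiation costs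 the factors $t^{-1}$ and $R^{-1}$, so for $p=\infty$ we expect the norm of $N$ to be bounded below not by $(R/t)^{\sigma-2}$ but by
\begin{equation}\label{eq:heuristic}
tR\,(R/t)^{\sigma-2}=t^{3-\sigma}R^{\sigma-1}.
\end{equation}
Since $t,R\le1$, growth now requires $\sigma\ge4$, and it requires $R$ to tend to $0$ much more slowly than $t$.

\section{The domains and their fiber weights}\label{sec:domains}

\begin{lemma}\label{lem:type}
$\Omega_{s,L,M}$ is a bounded pseudoconvex domain with real-analytic boundary, contained in the unit polydisc, and its D'Angelo type is at most $2\max(L,M)$ at every boundary point.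
\end{lemma}

\begin{proof}
On $\Omega=\Omega_{s,L,M}$ each of $|w|^2$, $|x|^{2M}$, $|y_j|^{2L}$ is less than $1$, so $\Omega$ lies in the unit polydisc. Each term of $\rho+1$ is nonnegative and homogeneous of degree at least $2$ under real dilations. Hence $\Omega$ is star-shaped about $0$, so connected, and by Euler's identity $\frac d{d\lambda}\rho(\lambda z)\big|_{\lambda=1}\ge2(\rho(z)+1)=2$ on $\{\rho=0\}$, so $d\rho\ne0$ there. Moreover $\rho=|F|^2-1$, where $F$ is the holomorphic map with components $w$, $x^M$, $x^sy_j$, $y_j^L$ ($1\le j\le m$). So $\rho$ is a plurisubharmonic polynomial, and $\Omega$ is pseudoconvex.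

Let $p\in\partial\Omega$, let $\gamma:(\mathbb C,0)\to(\mathbb C^n,p)$ be a nonconstant holomorphic germ, and put $\nu=\operatorname{ord}(\gamma-p)$, $G=F\circ\gamma-F(p)$, $\mu=\operatorname{ord}G$. We first bound $\mu$. Choose a coordinate $z_j$ with $\operatorname{ord}(\gamma_j-p_j)=\nu$. Some power $z_j^d$ with $1\le d\le\max(L,M)$ is a component of $F$. The order of $\gamma_j^d-p_j^d$ is $d\nu$ if $p_j=0$, and it is $\nu$ if $p_j\ne0$, since then $\zeta\mapsto\zeta^d$ is locally invertible at $p_j$. So $\mu\le\max(L,M)\,\nu<\infty$.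

Write $G(\zeta)=v\zeta^\mu+\cdots$ with $v\ne0$. Since $|F(p)|=1$,
\[
\rho\circ\gamma=2\operatorname{Re}\big(G\cdot\overline{F(p)}\big)+|G|^2 .
\]
The first term is the real part of a holomorphic function, so its Taylor series contains only pure powers $\zeta^i$ and $\bar\zeta^i$. The coefficient of $\zeta^\mu\bar\zeta^\mu$ in $\rho\circ\gamma$ therefore comes from $|G|^2$ alone and equals $|v|^2\ne0$. Thus $\operatorname{ord}(\rho\circ\gamma)\le2\mu\le2\max(L,M)\,\nu$.
\end{proof}

The bound is attained at $(0,0,1)$: along $\zeta\mapsto(\zeta,0,1)$ we have $\rho=|\zeta|^{2M}$, and along $\zeta\mapsto(0,(\zeta,0,\dots,0),1)$ we have $\rho=|\zeta|^{2L}$. The same curves show that the terms $|x|^{2M}$ and $|y_j|^{2L}$ in \eqref{eq:domain} cannot be dropped: without them the boundary would contain a complex line. The mixed term $|x|^{2s}|y|^2$ plays no part in the type; it is there to produce the weight.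

\subsection*{The scales}
Fix $s,L,M$, write $\Omega=\Omega_{s,L,M}$, $r=|x|$, and
\[
\varphi=r^{2M}+r^{2s}|y|^2+\sum_j|y_j|^{2L},
\]
so that $\Omega=\{|w|^2<1-\varphi\}$. Over a point $(x,y)$ the supremum of $|w|^k$ is $(1-\varphi)^{k/2}\le e^{-k\varphi/2}$, so $w^k$ lives where $\varphi$ is at most of order $1/k$. This restricts $x$ to $r\lesssim k^{-1/(2M)}$, and for such $x$ it restricts $y$ to $|y|\lesssim\min(k^{-1/2}r^{-s},k^{-1/(2L)})$; see Figure~\ref{fig:shadow}. The two bounds for $|y|$ agree when $r^s=k^{-(1-1/L)/2}$. The $y$-slice has real dimension $2m$, so beyond that radius its volume is of order $k^{-m}r^{-2sm}$: this is the power weight of Section~\ref{sec:model} with $\sigma=sm$. Accordingly we set, for integers $k\ge1$,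
\[
\sigma=sm,\qquad a=\frac{1-1/L}{2s},\qquad b=\frac1{2M},
\]
\[
t=t_k=k^{-a},\qquad R=R_k=(4k)^{-b},\qquad V=V_k=k^{-1-m}.
\]
Since $2a\sigma=m-m/L$, we have $Vt^{-2\sigma}=k^{-1-m/L}$. From now on we assume
\begin{equation}\label{eq:star}
M(1-1/L)>s,
\end{equation}
which says $a>b$, so that $t_k/R_k\to0$, and we take $k$ so large that $4t\le R$. The letters $c,C$ denote positive constants independent of $k$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\fill[gray!30] (1,0) -- plot[domain=1:2] (\x,{3/\x}) -- (2,0) -- cycle;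
\fill[gray!30] (3,0) -- plot[domain=3:6] (\x,{3/\x}) -- (6,0) -- cycle;
\draw[thick] (0,3) -- (1,3) -- plot[domain=1:6] (\x,{3/\x}) -- (6,0);
\draw[->] (0,0) -- (6.8,0) node[right] {$|x|$};
\draw[->] (0,0) -- (0,3.6) node[above] {$|y|$};
\node[left] at (0,3) {$k^{-1/(2L)}$};
\node[below] at (1,0) {$t$};
\node[below] at (2,0) {$2t$};
\node[below] at (3,0) {$R/2$};
\node[below] at (6,0) {$R$};
\node at (1.5,0.7) {$\psi_k$};
\node at (4.2,0.3) {$\chi_k$};
\node[right] at (2.2,1.8) {$|y|=k^{-1/2}|x|^{-s}$};
\end{tikzpicture}
\caption{Schematic picture of the set of $(|x|,|y|)$ over which $|w|^k$ can be of order $1$ on $\Omega_{s,L,M}$. Its height is about $k^{-1/(2L)}$ for $|x|<t$, decays like $k^{-1/2}|x|^{-s}$ for $t<|x|<R$, and the set is cut off at $|x|\approx R$. The shaded strips lie over the supports in $x$ of the two test functions $\psi_k$ and $\chi_k$.}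
\label{fig:shadow}
\end{figure}

\begin{remark}\label{rem:hyp}
If \eqref{eq:star} fails, the mixed term has no effect on the picture. Indeed, for $|x|\le1$ and $s\ge M(1-1/L)$, the weighted arithmetic-geometric mean inequality gives $|x|^{2s}|y_j|^2\le(|x|^{2M})^{1-1/L}(|y_j|^{2L})^{1/L}\le|x|^{2M}+|y_j|^{2L}$, so $\varphi$ is comparable to $|x|^{2M}+\sum|y_j|^{2L}$.
\end{remark}

For $\kappa>0$ and $r=|x|$ define the fiber weight
\[
W_\kappa(r)=\int_{\{(y,w):\,(x,y,w)\in\Omega\}}|w|^\kappa\,dV(y,w).
\]
By Fubini's theorem and polar coordinates in $x$, for Borel $g\ge0$,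
\begin{equation}\label{eq:fubini}
\int_\Omega|w|^\kappa g(|x|)\,dV=2\pi\int_0^\infty g(r)\,W_\kappa(r)\,r\,dr .
\end{equation}

\begin{lemma}\label{lem:weight}
\begin{enumerate}
\item[(a)] For all real $\kappa\ge k$ and all $r>0$,
\[
W_\kappa(r)\le CV\min(r^{-2\sigma},t^{-2\sigma})\,e^{-kr^{2M}/2}.
\]
\item[(b)] For $0<r\le R$, $\;W_{2k}(r)\ge cV\min(r^{-2\sigma},t^{-2\sigma})$.
\end{enumerate}
\end{lemma}

\begin{proof}
If $\varphi<1$, integration in $w$ gives
\begin{equation}\label{eq:wint}
\int_{|w|^2<1-\varphi}|w|^\kappa\,dA(w)=\frac{2\pi}{\kappa+2}(1-\varphi)^{\kappa/2+1}\le\frac{2\pi}\kappa\,e^{-\kappa\varphi/2}.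
\end{equation}

(a) Since $|w|<1$ on $\Omega$, we have $W_\kappa\le W_k$, so it suffices to treat $\kappa=k$. By \eqref{eq:wint},
\[
W_k(r)\le\frac{2\pi}k\,e^{-kr^{2M}/2}\int_{\mathbb C^m}e^{-kr^{2s}|y|^2/2}\,e^{-k\sum|y_j|^{2L}/2}\,dV(y).
\]
Dropping the second factor of the integrand leaves a Gaussian integral equal to $(2\pi/(kr^{2s}))^m$. Dropping the first and substituting $y=k^{-1/(2L)}y'$ leaves $Ck^{-m/L}$. So the integral is at most $C\min(k^{-m}r^{-2\sigma},k^{-m/L})$, and $k^{-1}$ times this minimum is $V\min(r^{-2\sigma},t^{-2\sigma})$.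

(b) Let $r\le R$, so that $r^{2M}\le\frac1{4k}$, and let $y$ lie in the ball $|y|\le\min\big((4k)^{-1/2}r^{-s},(4mk)^{-1/(2L)}\big)$. Then $r^{2s}|y|^2\le\frac1{4k}$ and $\sum|y_j|^{2L}\le m\cdot\frac1{4mk}$, so $\varphi\le\frac3{4k}$. The sequence $(1-\frac3{4k})^{k+1}$ is positive with limit $e^{-3/4}$, so it is bounded below. By the equality in \eqref{eq:wint} with $\kappa=2k$, the $w$-integral is at least $c/k$ for these $y$. The ball has volume at least $c\min(k^{-m}r^{-2\sigma},k^{-m/L})$, and the product is the bound in (b).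
\end{proof}

\begin{remark}\label{rem:n2}
The hypothesis $n\ge3$ enters here: the decay $r^{-2\sigma}$ is the shrinking volume of the $y$-slices. For $n=2$ there is no $y$, the domain is $|w|^2+|x|^{2M}<1$, and $W_{2k}(r)=\frac\pi{k+1}(1-r^{2M})^{k+1}\approx1/k$ for $r\le R$. This is the unweighted case of Example~\ref{ex:model}, and the construction gives nothing.
\end{remark}

\section{The main estimate}\label{sec:estimate}

Fix $\eta\in C_c^\infty((1,2))$ with $\eta\ge0$ and $\eta=1$ on $[\frac54,\frac74]$, and let $B(\xi)=e^{i\sigma\arg\xi}\eta(|\xi|)$, a smooth function on $\mathbb C$ supported in $1<|\xi|<2$. With $x=re^{i\theta}$ define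
\[
\psi_k=t\,w^kB(x/t)=t\,w^ke^{i\sigma\theta}\eta(r/t),\qquad\chi_k=w^kB(2x/R)=w^ke^{i\sigma\theta}\eta(2r/R).
\]
These functions are smooth on $\mathbb C^n$, and they vanish outside $t<r<2t$ and $R/2<r<R$ respectively. Since $4t\le R$, which is where \eqref{eq:star} is used, $\langle\psi_k,\chi_k\rangle=0$. The factor $w^k$ is holomorphic, so
\[
\bar\partial\psi_k=w^kB_{\bar\xi}(x/t)\,d\bar x,\qquad\bar\partial\chi_k=\tfrac2R\,w^kB_{\bar\xi}(2x/R)\,d\bar x ;
\]
the factor $t$ in $\psi_k$ normalizes $\bar\partial\psi_k$ to be bounded uniformly in $k$.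

\begin{lemma}\label{lem:upper}
For $p,q\in[1,\infty]$ put $A_k=(Vt^{2-2\sigma})^{1/p}$ and $D_k=R^{-1}(VR^{2-2\sigma})^{1/q'}$. Then
\[
\|\psi_k\|_p,\ \|\bar\partial\psi_k\|_p\le CA_k,\qquad\|\chi_k\|_{q'},\ \|\bar\partial\chi_k\|_{q'}\le CD_k .
\]
\end{lemma}

\begin{proof}
Since $t,R\le1$, both $|\psi_k|$ and $|\bar\partial\psi_k|$ are at most $C|w|^k\mathbf 1_{\{t\le r\le2t\}}$, and both $|\chi_k|$ and $|\bar\partial\chi_k|$ are at most $CR^{-1}|w|^k\mathbf 1_{\{R/2\le r\le R\}}$. For an infinite exponent the claims follow from $|w|\le1$. For finite exponents, \eqref{eq:fubini} and Lemma~\ref{lem:weight}(a) give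
\[
\int_\Omega|w|^{pk}\mathbf 1_{\{t\le r\le2t\}}\,dV\le CVt^{-2\sigma}\int_t^{2t}r\,dr\le CVt^{2-2\sigma},
\]
\[
\int_\Omega|w|^{q'k}\mathbf 1_{\{R/2\le r\le R\}}\,dV\le CV\int_{R/2}^Rr^{1-2\sigma}\,dr\le CVR^{2-2\sigma}.\qedhere
\]
\end{proof}

The projection $P\psi_k$ can be computed exactly, because the symmetry of $\Omega$ leaves room for a single monomial.

\begin{lemma}\label{lem:lower}
$\langle P\psi_k,\chi_k\rangle\ge cV\,t^{3-\sigma}R^{-\sigma}$.
\end{lemma}

\begin{proof}
For $\vartheta\in\mathbb R^n$ let $U_\vartheta f(z)=f(e^{i\vartheta_1}z_1,\dots,e^{i\vartheta_n}z_n)$. The domain $\Omega$ is invariant under these rotations, so $U_\vartheta$ is unitary on $L^2(\Omega)$. It maps the holomorphic subspace onto itself, hence commutes with $P$. We have $U_\vartheta\psi_k=e^{i(\sigma\vartheta_1+k\vartheta_n)}\psi_k$, so $h=P\psi_k$ satisfies the same identity. If $\sum c_\beta z^\beta$ is the Taylor series of $h$ at $0\in\Omega$, then $c_\beta e^{i\beta\cdot\vartheta}=c_\beta e^{i(\sigma\vartheta_1+k\vartheta_n)}$ for all $\vartheta$, so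 $c_\beta=0$ unless $\beta=(\sigma,0,\dots,0,k)$. Thus $h=\lambda e$ near $0$ with $e=x^\sigma w^k$, and on all of $\Omega$ because $\Omega$ is connected. From $\langle\psi_k,e\rangle=\langle P\psi_k,e\rangle=\lambda\|e\|_2^2$ we get
\[
\langle P\psi_k,\chi_k\rangle=\frac{\langle\psi_k,e\rangle\,\langle e,\chi_k\rangle}{\|e\|_2^2}.
\]
In the two inner products the factors $e^{\pm i\sigma\theta}$ cancel and the integrands are nonnegative. Both supports lie in $t\le r\le R$, where Lemma~\ref{lem:weight}(b) gives $W_{2k}(r)\ge cVr^{-2\sigma}$. So by \eqref{eq:fubini}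
\[
\langle\psi_k,e\rangle=2\pi\int t\,\eta(r/t)\,r^\sigma W_{2k}(r)\,r\,dr\ge cVt\int_{5t/4}^{7t/4}r^{1-\sigma}\,dr\ge cVt^{3-\sigma},
\]
\[
\langle e,\chi_k\rangle=2\pi\int\eta(2r/R)\,r^\sigma W_{2k}(r)\,r\,dr\ge cV\int_{5R/8}^{7R/8}r^{1-\sigma}\,dr\ge cVR^{2-\sigma}.
\]
For the denominator, Lemma~\ref{lem:weight}(a) gives $r^{2\sigma}W_{2k}(r)\le CVe^{-kr^{2M}/2}$, and the substitution $r=k^{-1/(2M)}u$ yields
\[
\|e\|_2^2=2\pi\int_0^\infty r^{2\sigma}W_{2k}(r)\,r\,dr\le CV\int_0^\infty e^{-kr^{2M}/2}\,r\,dr=CVk^{-1/M}\le CVR^2 .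
\]
Combining the three bounds gives $cVt^{3-\sigma}\cdot VR^{2-\sigma}/(VR^2)$.
\end{proof}

It remains to compare the two lemmas. Using $1-\frac1p-\frac1{q'}=\frac1q-\frac1p$ and $1-\sigma+\frac{2\sigma-2}{q'}=(\sigma-1)(1-\frac2q)$, we obtain
\begin{equation}\label{eq:ratio}
\frac{\langle P\psi_k,\chi_k\rangle}{A_kD_k}\ \ge\ c\,V^{\frac1q-\frac1p}\;t^{\,3-\sigma+\frac{2\sigma-2}p}\;R^{(\sigma-1)(1-\frac2q)}\ \ge\ c\,k^{E(p,q)},
\end{equation}
where, by the definitions of $V$, $t$ and $R$,
\begin{equation}\label{eq:E}
E(p,q)=(m+1)\Big(\frac1p-\frac1q\Big)+a\Big(\sigma-3-\frac{2\sigma-2}p\Big)-b\,(\sigma-1)\Big(1-\frac2q\Big).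
\end{equation}
For $p=q$ the product of powers in the middle of \eqref{eq:ratio} is $tR\,(R/t)^{\sigma-2-(2\sigma-2)/p}$: the gain \eqref{eq:modelgain} of the model with $\tau=t/R$, times the loss $tR$ predicted in \eqref{eq:heuristic}. For $q<p$ the small factor $V^{1/q-1/p}$ is a further loss, caused by the concentration of $w^k$ on a set of small volume.

\begin{proposition}\label{prop:main}
Assume \eqref{eq:star} and $E(p,q)>0$. Then on $\Omega_{s,L,M}$ none of $N$, $\bar\partial^*N$, $P$ is bounded $L^p\to L^q$.
\end{proposition}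

\begin{proof}
Let $Q_k=\langle P\psi_k,\chi_k\rangle$. By \eqref{eq:three}, $Q_k=|\langle N\bar\partial\psi_k,\bar\partial\chi_k\rangle|=|\langle\bar\partial^*N\bar\partial\psi_k,\chi_k\rangle|$. If $N$, $\bar\partial^*N$ or $P$ were bounded $L^p\to L^q$, H\"older's inequality would bound $Q_k$ by a constant times
\[
\|\bar\partial\psi_k\|_p\|\bar\partial\chi_k\|_{q'},\qquad\|\bar\partial\psi_k\|_p\|\chi_k\|_{q'},\qquad\|\psi_k\|_p\|\chi_k\|_{q'}
\]
respectively. By Lemma~\ref{lem:upper} each product is at most $CA_kD_k$, so $Q_k/(A_kD_k)$ would be bounded. This contradicts \eqref{eq:ratio} as $k\to\infty$.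
\end{proof}

\section{Choice of the parameters}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $(s,L,M)=(4,2,32)$. Lemma~\ref{lem:type} gives the geometric assertions. Condition \eqref{eq:star} reads $16>4$. We have $\sigma=4m$, $a=\frac1{16}$, $b=\frac1{64}$, so
\[
E(\infty,\infty)=a(\sigma-3)-b(\sigma-1)=\frac{4m-3}{16}-\frac{4m-1}{64}=\frac{12m-11}{64}>0\qquad(m\ge1).
\]
By Proposition~\ref{prop:main}, $N$ is not bounded $L^\infty\to L^\infty$, and by Lemma~\ref{lem:soft}(a) there is $f\in L^\infty$ with $Nf\notin L^\infty$. Since $\Lambda^\delta(\bar\Omega)\subset L^\infty(\Omega)$ for every $\delta>0$, this $Nf$ lies in no $\Lambda^\delta(\bar\Omega)$.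
\end{proof}

For $n=3$ we have $\sigma=s$, so $s=4$ is the smallest value for which $E(\infty,\infty)$ can be positive. With $s=4$ and $L=2$ it equals $\frac1{16}-\frac3{2M}$, which is positive for $M>24$; for $M=32$ the lower bound grows like $k^{1/64}$.

For Theorem~\ref{thm:B} we let the parameters grow. The losses in \eqref{eq:E} disappear when $s$ and $L$ are large and $M$ is large compared with $s$. Put
\[
E_\infty(p,q)=(m+1)\Big(\frac1p-\frac1q\Big)+\frac m2\Big(1-\frac2p\Big)=\frac{n-2}2+\frac1p-\frac{n-1}q .
\]

\begin{lemma}\label{lem:limit}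
Let $s\ge3$, $L=s$, $M=s^2$. Then \eqref{eq:star} holds, and $|E(p,q)-E_\infty(p,q)|\le\frac{2m+3}{2s}$ for all $p,q\in[1,\infty]$.
\end{lemma}

\begin{proof}
Condition \eqref{eq:star} reads $s^2-s>s$. Write $\sigma-3-\frac{2\sigma-2}p=\sigma(1-\frac2p)-(3-\frac2p)$ and use $a\sigma=\frac m2-\frac m{2L}$ in \eqref{eq:E}:
\[
E-E_\infty=-\frac m{2L}\Big(1-\frac2p\Big)-a\Big(3-\frac2p\Big)-b(\sigma-1)\Big(1-\frac2q\Big).
\]
Since $|1-\frac2p|\le1$, $|1-\frac2q|\le1$, $|3-\frac2p|\le3$, $a\le\frac1{2s}$ and $b(\sigma-1)\le\frac{sm}{2s^2}$, the three terms are at most $\frac m{2s}$, $\frac3{2s}$, $\frac m{2s}$ in absolute value.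
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
In (1)--(3) the domain is $\Omega=\Omega_{s,s,s^2}$ with $s$ large. It is a bounded pseudoconvex domain of finite type by Lemma~\ref{lem:type}.

(1) The first condition says $E_\infty(p,q)>0$. By Lemma~\ref{lem:limit}, $E(p,q)>0$ for large $s$, and Proposition~\ref{prop:main} applies to $N$, $\bar\partial^*N$ and $P$. The dual condition says that the pair $(q',p')$ satisfies the first condition. So on a suitable $\Omega$ the operator $N$ is not bounded $L^{q'}\to L^{p'}$, and by Lemma~\ref{lem:soft}(b) it is not bounded $L^p\to L^q$. For $p=\infty$ the first condition is $q>\frac{2(n-1)}{n-2}$, and Lemma~\ref{lem:soft}(a) turns unboundedness into the existence of $f\in L^\infty$ with $Nf\notin L^q$.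

(2) For $p\in[p_0,\infty]$ we have $E_\infty(p,p)=\frac m2(1-\frac2p)\ge\frac m2(1-\frac2{p_0})>0$. The bound in Lemma~\ref{lem:limit} is uniform in $p$, so for one large $s$ we have $E(p,p)>0$ for all $p\in[p_0,\infty]$. Proposition~\ref{prop:main} shows that $N$ is not bounded $L^p\to L^p$ for these $p$, and Lemma~\ref{lem:soft}(b) gives the same for $p\in[1,p_0']$.

(3) Since $E_\infty(\infty,\infty)=\frac{n-2}2>\alpha$, we can choose $s$ with $E(\infty,\infty)>\alpha$. The point is that the $C^\alpha$ norm of $\bar\partial\psi_k$ grows at most like $k^\alpha$. Let $g_k=w^kB_{\bar\xi}(x/t)$ be the coefficient of $\bar\partial\psi_k$, considered on the closed unit polydisc, which is convex and contains $\bar\Omega$. There, derivatives of order $i$ of $w^k$ are bounded by $C_ik^i$, and those of $B_{\bar\xi}(x/t)$ by $C_it^{-i}\le C_ik^i$, because $t^{-1}=k^a$ with $a<1$. By the Leibniz rule, derivatives of order $i$ of $g_k$ are bounded by $C_ik^i$. Write $\alpha=\ell+\beta$ with $\ell$ an integer and $0\le\beta<1$, and let $g$ be a derivative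 of $g_k$ of order $\ell$. Integrating $\nabla g$ along segments in the polydisc, and using $\min(1,u)\le u^\beta$ for $u>0$, we get
\[
|g(z)-g(z')|\le C\min\big(k^\ell,\,k^{\ell+1}|z-z'|\big)\le Ck^{\ell+\beta}|z-z'|^\beta .
\]
Hence $\|\bar\partial\psi_k\|_{C^\alpha(\bar\Omega)}\le Ck^\alpha$. Suppose that $N$ maps $C^\alpha(\bar\Omega)$ into $L^\infty$. By Lemma~\ref{lem:soft}(a), $\|N\bar\partial\psi_k\|_\infty\le Ck^\alpha$. For $p=q=\infty$ we have $A_k=1$ and $\|\bar\partial\chi_k\|_1\le CD_k$, so \eqref{eq:ratio} and \eqref{eq:three} give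
\[
c\,k^{E(\infty,\infty)}\le\frac{|\langle N\bar\partial\psi_k,\bar\partial\chi_k\rangle|}{\|\bar\partial\chi_k\|_1}\le\|N\bar\partial\psi_k\|_\infty\le Ck^\alpha ,
\]
which is false for large $k$.

(4) Let $\Omega$ be any bounded smooth pseudoconvex domain of finite type, and let $\varepsilon\in(0,\frac12]$ be as in \eqref{eq:subelliptic}. It suffices to know that estimate for forms in $\operatorname{Dom}\bar\partial^*$ that are smooth on $\bar\Omega$: these are dense in $\operatorname{Dom}\bar\partial\cap\operatorname{Dom}\bar\partial^*$ for the graph norm on the right of \eqref{eq:subelliptic}, and an approximating sequence is Cauchy in $H^\varepsilon$ by the estimate itself. Apply \eqref{eq:subelliptic} to $u=Nf$ with $f\in L^2$. By \eqref{eq:energy}, $\|\bar\partial u\|_2^2+\|\bar\partial^*u\|_2^2=\langle f,Nf\rangle$, so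
\[
\|Nf\|_{H^\varepsilon}^2\le C\big(\langle f,Nf\rangle+\|Nf\|_2^2\big)\le C\|f\|_2^2 .
\]
In real dimension $2n$ the Sobolev embedding theorem gives $H^\varepsilon\subset L^{p_1}$ with $\frac1{p_1}=\frac12-\frac\varepsilon{2n}$, that is, $p_1=\frac{2n}{n-\varepsilon}>2$. Since $\Omega$ is bounded, for $2\le p\le p_1$ we obtain
\[
\|Nf\|_p\le C\|Nf\|_{p_1}\le C\|f\|_2\le C\|f\|_p .
\]
Lemma~\ref{lem:soft}(b) gives the range $p_1'\le p\le2$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Catlin}
Catlin, Ann. of Math. \textbf{126} (1987), 131--191.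

\bibitem{Problem}
\texttt{https://www-fourier.univ-grenoble-alpes.fr/\allowbreak\~{}demailly/\allowbreak source\_files/\allowbreak epreuves/\allowbreak SCV\_schneider.pdf}

\end{thebibliography}
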